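\title{The iterated \v{C}ech--Stone remainders of the rationals are pairwise non-homeomorphic}

\begin{abstract}
Let $\mathbb Q_0=\mathbb Q$ and let $\mathbb Q_{n+1}=\beta\mathbb Q_n\setminus\mathbb Q_n$ be the \v{C}ech--Stone remainder of $\mathbb Q_n$. We show that the spaces $\mathbb Q_n$ are pairwise non-homeomorphic, and that the same holds for the iterated remainders $X_n$ of every nonempty, metrizable, strongly zero-dimensional, nowhere locally compact space $X$. For $n\ne m$, no nonempty open subset of $\mathbb Q_n$ is homeomorphic to an open subset of $\mathbb Q_m$. The proof measures how a perfect map $X_{2l}\to X$ glues together the two sides of a clopen partition of $X_{2l}$, by means of a derivative that removes the points of local compactness.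
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. For a space $Y$ let $\beta Y$ be its \v{C}ech--Stone compactification and $Y^*=\beta Y\setminus Y$ its remainder. Let $\mathbb Q$ be the space of rational numbers with its usual topology, let $\omega=\{0,1,2,\dots\}$, and define
\[
\mathbb Q_0=\mathbb Q,\qquad \mathbb Q_{n+1}=(\mathbb Q_n)^*\quad(n\in\omega).
\]
The following question is posed in \cite{vD}.
\begin{quote}
Is there an $n\in\omega$ such that $\mathbb Q_n$ and $\mathbb Q_{n+2}$ are homeomorphic?
\end{quote}
We prove that there is no such $n$.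

For a locally compact space $Y$ the iteration of remainders ends at once: $Y$ is open in $\beta Y$, so $Y^*$ is compact and $Y^{**}=\emptyset$. The space $\mathbb Q$ is at the other extreme. It is \emph{nowhere locally compact}, that is, no point has a compact neighborhood. For such a space the remainder is dense in $\beta Y$ and is again nowhere locally compact, so the iteration never ends. Moreover $\beta\mathbb Q_n$ is then a compactification of $\mathbb Q_{n+1}$ with remainder $\mathbb Q_n$, and comparing it with $\beta\mathbb Q_{n+1}$ gives a surjection $\mathbb Q_{n+2}\to\mathbb Q_n$ that is \emph{perfect}: continuous, closed, and with compact fibers (Section~\ref{sec:tower}).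

These maps explain the step $2$ in the question. Under a perfect map both images and preimages of compact sets are compact, so $\mathbb Q_{n+2}$ is $\sigma$-compact if and only if $\mathbb Q_n$ is. The space $\mathbb Q_0$ is countable, hence $\sigma$-compact. The space $\mathbb Q_1$ is not: otherwise $\beta\mathbb Q=\mathbb Q\cup\mathbb Q_1$ would be a countable union of compact sets, each of which misses one of the dense sets $\mathbb Q$ and $\mathbb Q_1$, and this contradicts the Baire category theorem. So $\mathbb Q_n$ is $\sigma$-compact exactly when $n$ is even, and $\mathbb Q_n\cong\mathbb Q_{n+2}$ is the first coincidence that can occur. If it occurred for one $n$, then the sequence would be periodic from $n$ on. One may well guess that it does occur. A property that passes through perfect surjections in both directions cannot tell $\mathbb Q_n$ from $\mathbb Q_{n+2}$, and the spaces do not grow without bound: every $\beta\mathbb Q_n$ is separable (Remark~\ref{rem:separable}), and a separable Hausdorff space has at most $2^{2^{\aleph_0}}$ points.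

The proof uses few properties of $\mathbb Q$. Two subsets $A,A'$ of a space $Y$ are \emph{completely separated} if some continuous $f:Y\to[0,1]$ is $0$ on $A$ and $1$ on $A'$; they are \emph{separated by a clopen set} if some clopen set contains $A$ and misses $A'$. The space $Y$ is \emph{strongly zero-dimensional} if any two completely separated subsets are separated by a clopen set. Let $\mathcal Z$ be the class of nonempty, metrizable, strongly zero-dimensional, nowhere locally compact spaces. Then $\mathbb Q\in\mathcal Z$ (see the end of Section~\ref{sec:background}). For $X\in\mathcal Z$ put $X_0=X$ and $X_{n+1}=(X_n)^*$.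

\begin{theorem}\label{thm:main}
If $X\in\mathcal Z$ and $n\ne m$, then $X_n$ and $X_m$ are not homeomorphic. In particular, there is no $n$ such that $\mathbb Q_n$ and $\mathbb Q_{n+2}$ are homeomorphic.
\end{theorem}

\begin{theorem}\label{thm:closed}
If $X\in\mathcal Z$ is separable and $n<m$, then $X_m$ is not homeomorphic to a closed subspace of $X_n$.
\end{theorem}

\begin{theorem}\label{thm:open}
If $n\ne m$, then no nonempty open subset of $\mathbb Q_n$ is homeomorphic to an open subset of $\mathbb Q_m$.
\end{theorem}

A closed embedding is an injective perfect map. The perfect surjections $\mathbb Q_{n+2}\to\mathbb Q_n$ show that in Theorem~\ref{thm:closed} closed embeddings cannot be replaced by perfect maps.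

Here is the idea of the proof. Let $\varphi:Y\to X$ be a perfect map and $B\subset Y$ a clopen set. The closed set $\varphi(B)\cap\varphi(Y\setminus B)$ records where $\varphi$ glues the two sides of the partition $\{B,Y\setminus B\}$ together. We measure such a set by its \emph{rank}, the number of times one has to remove all points of local compactness until nothing is left (Section~\ref{sec:small}). For a space $Y$ consider the least $k$ for which there is a perfect map $\varphi:Y\to X$ such that all these sets have rank at most $k$. This number depends only on $X$ and on the topology of $Y$. For $Y=X_{2l}$ it equals $l$: the natural map $X_{2l}\to X$ gives the upper bound (Proposition~\ref{prop:upper}), and no perfect map does better (Proposition~\ref{prop:key}). The lower bound needs a supply of clopen subsets of $X_{2l}$ (Proposition~\ref{prop:lower}) and a device for handling a perfect map that has nothing to do with the natural one. Section~\ref{sec:cuts} shows the first two levels of the picture in $\mathbb Q$ by hand.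

\section{Background on $\beta Y$ and on perfect maps}\label{sec:background}

Neighborhoods need not be open, and $\operatorname{cl}$ denotes closure, with the ambient space as a subscript where needed. If $Y$ is dense in $K$ and $O\subset K$ is open, then $O\subset\operatorname{cl}_K(O\cap Y)$, with equality if $O$ is clopen. If $C\subset K$ is clopen, then $C\cap\operatorname{cl}A=\operatorname{cl}(C\cap A)$ for every $A\subset K$.

A \emph{compactification} of $Y$ is a compact Hausdorff space that contains $Y$ as a dense subspace. Every continuous map from $Y$ to a compact Hausdorff space extends continuously over $\beta Y$, and a compactification over which every continuous $f:Y\to[0,1]$ extends is $\beta Y$, up to a homeomorphism that fixes $Y$. Two consequences are used. First, homeomorphic spaces have homeomorphic remainders. Second, call $Z\subset Y$ \emph{$C^*$-embedded} if every continuous $f:Z\to[0,1]$ extends over $Y$; then $\operatorname{cl}_{\beta Y}Z=\beta Z$. Clopen subsets of any space are $C^*$-embedded (extend by $0$), and so are closed subsets of normal spaces (Tietze extension theorem).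

Perfect maps are not assumed to be onto. We use the following textbook facts. Continuous maps between compact Hausdorff spaces, closed embeddings, and compositions of perfect maps are perfect. If $f:A\to B$ is perfect, then so are the restriction of $f$ to a closed subset of $A$ and the restriction $f^{-1}(S)\to S$ for any $S\subset B$. Preimages of compact sets under perfect maps are compact, and preimages of Lindel\"of sets are Lindel\"of. Regular Lindel\"of spaces are normal.

\begin{lemma}\label{lem:clopen}
Let $Y$ be a space.
\begin{enumerate}
\item[(a)] If $W\subset Y$ is clopen, then $\operatorname{cl}_{\beta Y}W$ and $\operatorname{cl}_{\beta Y}(Y\setminus W)$ are complementary clopen subsets of $\beta Y$, and $Y\cap\operatorname{cl}_{\beta Y}W=W$.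
\item[(b)] If $Y$ is strongly zero-dimensional, then $\beta Y$ has a base of clopen sets.
\item[(c)] If $Y$ is Lindel\"of and has a base of clopen sets, then any two disjoint closed subsets of $Y$ are separated by a clopen set; in particular $Y$ is strongly zero-dimensional.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The characteristic function of $W$ extends to a continuous $g:\beta Y\to\{0,1\}$. The clopen sets $g^{-1}(1)$ and $g^{-1}(0)$ have traces $W$ and $Y\setminus W$ on $Y$, so they are the closures of these sets.

(b) Let $p\in O$ with $O$ open in $\beta Y$. Take a continuous $f:\beta Y\to[0,1]$ with $f(p)=0$ and $f=1$ off $O$. The sets $Y\cap\{f\le\frac13\}$ and $Y\cap\{f\ge\frac23\}$ are completely separated, so some clopen $W\subset Y$ contains the first and misses the second. Then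
\[
p\in\{f<\tfrac13\}\subset\operatorname{cl}\bigl(Y\cap\{f<\tfrac13\}\bigr)\subset\operatorname{cl}W\subset\{f\le\tfrac23\}\subset O,
\]
and $\operatorname{cl}W$ is clopen by (a).

(c) Let $F,F'$ be disjoint and closed. Every point has a clopen neighborhood that misses $F$ or $F'$, and countably many of these, say $C_0,C_1,\dots$, cover $Y$. The sets $C_i\setminus\bigcup_{j<i}C_j$ form a partition of $Y$ into clopen sets. The union of the members that meet $F$ is clopen, contains $F$ and misses $F'$. The last claim follows since completely separated sets have disjoint closures.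
\end{proof}

\begin{lemma}\label{lem:fibers}
Let $cY$ be a compactification of $Y$ and let $f:\beta Y\to cY$ extend the identity of $Y$. Then $f$ is onto, $f^{-1}(y)=\{y\}$ for $y\in Y$, and $f^{-1}(cY\setminus Y)=Y^*$.
\end{lemma}

\begin{proof}
The image of $f$ is compact and contains the dense set $Y$, so $f$ is onto. Suppose that $z\in Y^*$ and $f(z)=y\in Y$. Let $P\ni y$ and $P'\ni z$ be disjoint open sets in $\beta Y$, and let $N$ be open in $cY$ with $N\cap Y=P\cap Y$. Then $f^{-1}(N)\cap P'$ is a neighborhood of $z$, so it contains a point $y'\in Y$. Now $y'=f(y')\in N\cap Y\subset P$, which contradicts $y'\in P'$. Hence $f$ maps $Y^*$ into $cY\setminus Y$, and both remaining claims follow.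
\end{proof}

A closed continuous surjection $f:K\to L$ is \emph{irreducible} if $f(F)\ne L$ for every proper closed subset $F$ of $K$. What we need from this property is that every nonempty open set of $K$ contains all fibers over some nonempty open set of $L$.

\begin{lemma}\label{lem:irred}
Let $f:K\to L$ be irreducible.
\begin{enumerate}
\item[(a)] If $O\subset K$ is open and nonempty, then $G=L\setminus f(K\setminus O)$ is open and nonempty, and $f^{-1}(G)\subset O$.
\item[(b)] If $D\subset L$ is dense, then every subset of $K$ that meets $f^{-1}(q)$ for each $q\in D$ is dense. In particular $f^{-1}(D)$ is dense.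
\item[(c)] A composition of irreducible maps is irreducible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $f(K\setminus O)$ is closed because $f$ is closed, and it is proper because $f$ is irreducible. A point of $K\setminus O$ is not mapped into $G$. (b) Given $O$, take $G$ as in (a) and $q\in G\cap D$; then $f^{-1}(q)\subset O$. (c) Each map sends proper closed sets to proper closed sets.
\end{proof}

The space $\mathbb Q$ is countable, and the intervals with irrational endpoints form a base of clopen sets, so $\mathbb Q$ is strongly zero-dimensional by Lemma~\ref{lem:clopen}(c). A compact subset of $\mathbb Q$ is closed in $\mathbb R$ and contains no irrational number, so it contains no interval of $\mathbb Q$. Hence $\mathbb Q\in\mathcal Z$.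

\emph{From now on $X\in\mathcal Z$ is fixed.} By Lemma~\ref{lem:clopen}(b), $\beta X$ and its subspace $X$ have bases of clopen sets. This is the form in which strong zero-dimensionality enters every later argument.

\section{The tower of remainders}\label{sec:tower}

The spaces $X_n$ are defined one from the other, and we want to study all of them over the single metrizable space $X$. This section constructs maps $\pi_n:\beta X_n\to\beta X$ for this purpose.

\begin{lemma}\label{lem:dense}
For every $n$ the space $X_n$ is nonempty and nowhere locally compact, and $X_{n+1}$ is dense in $\beta X_n$.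
\end{lemma}

\begin{proof}
Let $Y$ be a dense subspace of a compact Hausdorff space $K$. We claim that $Y$ is nowhere locally compact if and only if $K\setminus Y$ is dense in $K$. If a point of $Y$ has a compact neighborhood $C$ in $Y$, then $C\supset O\cap Y\neq\emptyset$ for some open $O\subset K$, and $O\subset\operatorname{cl}(O\cap Y)\subset C\subset Y$; so $K\setminus Y$ is not dense. Conversely, if a nonempty open set $O\subset K$ lies in $Y$, then each point of $O$ has a closed neighborhood in $K$ contained in $O$, and this is a compact neighborhood in $Y$.

Now induct. If $X_n$ is nonempty and nowhere locally compact, then $X_{n+1}$ is dense in $\beta X_n$ by the claim, hence nonempty. Its complement $X_n$ is dense as well, so the claim, applied to $Y=X_{n+1}$, shows that $X_{n+1}$ is nowhere locally compact.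
\end{proof}

Thus $\beta X_n$ is a compactification of $X_{n+1}$ with remainder $X_n$. Let $p_n:\beta X_{n+1}\to\beta X_n$ extend the identity of $X_{n+1}$. By Lemma~\ref{lem:fibers}, $p_n$ is onto and
\begin{equation}\label{eq:p}
p_n^{-1}(y)=\{y\}\quad(y\in X_{n+1}),\qquad p_n^{-1}(X_n)=X_{n+2}.
\end{equation}
So $p_n$ restricts to a perfect surjection $X_{n+2}\to X_n$. Put $\pi_0=\mathrm{id}_{\beta X}$ and $\pi_{n+1}=\pi_n\circ p_n:\beta X_{n+1}\to\beta X$. The first three maps $p_0,p_1,p_2$ are shown below; double bars mark the half on which a map is the identity.
\[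
\begin{array}{ccccc}
\beta X_3 & = & X_4 & \cup & X_3\\
\downarrow & & \downarrow & & \|\\
\beta X_2 & = & X_2 & \cup & X_3\\
\downarrow & & \| & & \downarrow\\
\beta X_1 & = & X_2 & \cup & X_1\\
\downarrow & & \downarrow & & \|\\
\beta X_0 & = & X_0 & \cup & X_1
\end{array}
\]
The spaces with even index lie over $X$, and those with odd index lie over $X_1$.

\begin{lemma}\label{lem:tower}
\begin{enumerate}
\item[(a)] Every $\pi_n$ is irreducible.
\item[(b)] If $n$ is even, then $\pi_n^{-1}(X)=X_n$ and $\pi_n^{-1}(X_1)=X_{n+1}$. If $n$ is odd, then $\pi_n^{-1}(X)=X_{n+1}$ and $\pi_n^{-1}(X_1)=X_n$. In particular $\pi_n(X_n)$ is $X$ for even $n$ and $X_1$ for odd $n$, and $\pi_n^{-1}(\pi_n(X_n))=X_n$.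
\item[(c)] The restriction $\pi_{2k}|X_{2k}:X_{2k}\to X$ is a perfect irreducible surjection.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A proper closed subset $F$ of $\beta X_{n+1}$ misses some point $y$ of the dense set $X_{n+1}$, and then $y\notin p_n(F)$ by \eqref{eq:p}. So $p_n$ is irreducible, and Lemma~\ref{lem:irred}(c) applies.

(b) The case $n=0$ is the definition. By \eqref{eq:p}, $p_n^{-1}(X_{n+1})=X_{n+1}$ and $p_n^{-1}(X_n)=X_{n+2}$. If $n$ is even and the claim holds for $n$, then $\pi_{n+1}^{-1}(X)=p_n^{-1}(X_n)=X_{n+2}$ and $\pi_{n+1}^{-1}(X_1)=p_n^{-1}(X_{n+1})=X_{n+1}$, as required for the odd number $n+1$. If $n$ is odd, then $\pi_{n+1}^{-1}(X)=p_n^{-1}(X_{n+1})=X_{n+1}$ and $\pi_{n+1}^{-1}(X_1)=p_n^{-1}(X_n)=X_{n+2}$, as required for the even number $n+1$.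

(c) By (b) this is the restriction of $\pi_{2k}$ to the full preimage of $X$, so it is a perfect surjection. Let $F$ be a proper closed subset of $X_{2k}$, and write $X_{2k}\setminus F=O\cap X_{2k}$ with $O$ open in $\beta X_{2k}$. Lemma~\ref{lem:irred}(a) gives a nonempty open $G\subset\beta X$ with $\pi_{2k}^{-1}(G)\subset O$. A point of $G\cap X$ is not in $\pi_{2k}(F)$.
\end{proof}

\begin{remark}\label{rem:separable}
For $X=\mathbb Q$, choose one point in $\pi_n^{-1}(q)$ for each $q\in\mathbb Q$. By Lemma~\ref{lem:irred}(b) these countably many points are dense in $\beta\mathbb Q_n$.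
\end{remark}

\section{Cuts, and the first two levels over $\mathbb Q$}\label{sec:cuts}

We describe the clopen subsets of $\beta X_n$ by their shadows on $X$. A \emph{cut} is a pair $(U,V)$ of disjoint open subsets of $X$, and its \emph{seam} is the closed set $X\setminus(U\cup V)$. A clopen set $B\subset\beta X_n$ \emph{realizes} the cut \emph{at level $n$} if $\pi_n^{-1}(U)\subset B$ and $\pi_n^{-1}(V)\cap B=\emptyset$. Every clopen $B\subset\beta X_n$ realizes a cut, namely $U=X\setminus\pi_n(\beta X_n\setminus B)$ and $V=X\setminus\pi_n(B)$; these sets are disjoint because $\pi_n$ is onto. The seam of this cut is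
\[
D_n(B)=X\cap\pi_n(B)\cap\pi_n(\beta X_n\setminus B),
\]
the set of points of $X$ whose fiber is split by $B$.

At level $0$ nothing is split: $D_0(B)=\emptyset$. Conversely, if the seam of $(U,V)$ is empty, then $U$ is clopen and $\operatorname{cl}_{\beta X}U$ realizes the cut at level $0$ by Lemma~\ref{lem:clopen}(a). To see what happens at higher levels, define the \emph{overlap} of a cut at level $n$ by
\[
L_n(U,V)=\operatorname{cl}_{\beta X_n}\pi_n^{-1}(U)\cap\operatorname{cl}_{\beta X_n}\pi_n^{-1}(V).
\]
If the cut is realized at level $n$, then its overlap at level $n$ is empty. The next lemma has two parts: passing to the remainder deletes $X_n$, and with it any overlap that lies in $X_n$; and the overlap can be located by working in one clopen piece of $\beta X$ at a time.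

\begin{lemma}\label{lem:cuts}
Let $(U,V)$ be a cut whose seam $T$ is nowhere dense in $X$.
\begin{enumerate}
\item[(a)] The cut is realized at level $n+1$ if and only if $L_n(U,V)\subset X_n$.
\item[(b)] Let $C\subset\beta X$ be clopen. The pair $\bigl(U\cap C,\,(V\cap C)\cup(X\setminus C)\bigr)$ is a cut with seam $T\cap C$. If this cut is realized at level $n$, then $L_n(U,V)\cap\pi_n^{-1}(C)=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $F$ and $F'$ for the closures of $\pi_n^{-1}(U)$ and $\pi_n^{-1}(V)$ in $\beta X_n$, so that $L_n(U,V)=F\cap F'$.

(a) Suppose that $B\subset\beta X_{n+1}$ realizes the cut, and let $B'=\beta X_{n+1}\setminus B$. Since $p_n$ is onto and $p_n^{-1}(\pi_n^{-1}(U))\subset B$, we have $\pi_n^{-1}(U)\subset p_n(B)$, so $F\subset p_n(B)$. In the same way $F'\subset p_n(B')$. A point of $p_n(B)\cap p_n(B')$ has at least two preimages, so it lies in $X_n$ by \eqref{eq:p}.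

Conversely, suppose that $F\cap F'\subset X_n$. Since $T$ is nowhere dense, $U\cup V$ is dense in $X$ and hence in $\beta X$. By Lemma~\ref{lem:irred}(b), $\pi_n^{-1}(U\cup V)$ is dense, so $F\cup F'=\beta X_n$. Therefore $F\cap X_{n+1}$ and $F'\cap X_{n+1}$ are disjoint closed subsets of $X_{n+1}$ that cover it. By Lemma~\ref{lem:clopen}(a) their closures $B$ and $B'$ in $\beta X_{n+1}$ are complementary clopen sets. Since $p_n$ is continuous and is the identity on $X_{n+1}$, we have $p_n(B)\subset F$ and $p_n(B')\subset F'$.

Choose an open $\widetilde U\subset\beta X$ with $\widetilde U\cap X=U$. The open set $\pi_n^{-1}(\widetilde U)$ contains $\pi_n^{-1}(U)$ and misses $\pi_n^{-1}(V)$, so $\pi_n^{-1}(U)\cap F'=\emptyset$. If $z\in\pi_{n+1}^{-1}(U)$, then $p_n(z)\in\pi_n^{-1}(U)$, so $p_n(z)\notin F'$, so $z\notin B'$, and $z\in B$. Exchanging the roles of $U$ and $V$ gives $\pi_{n+1}^{-1}(V)\subset B'$.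

(b) The two sets are disjoint and open in $X$, and a point of $X$ lies in neither exactly when it lies in $C$ and outside $U\cup V$. If this cut is realized at level $n$, then $\pi_n^{-1}(U\cap C)$ and $\pi_n^{-1}(V\cap C)$ have disjoint closures. Since $\pi_n^{-1}(C)$ is clopen, these closures are $F\cap\pi_n^{-1}(C)$ and $F'\cap\pi_n^{-1}(C)$.
\end{proof}

In the two examples that follow, $X=\mathbb Q$ and $1>\alpha_0>\alpha_1>\cdots$ are irrational numbers that converge to $0$.

\begin{example}[the seam is a point]\label{ex:point}
Let $U=\mathbb Q\cap\bigcup_j(\alpha_{2j+1},\alpha_{2j})$ and $V=\mathbb Q\setminus(U\cup\{0\})$. The set $V$ is the trace on $\mathbb Q$ of the intervals $(-\infty,0)$, $(\alpha_0,\infty)$ and $(\alpha_{2j+2},\alpha_{2j+1})$, so $(U,V)$ is a cut with seam $\{0\}$. It is not realized at level $0$, since $0\in L_0(U,V)$. Let $y\in\beta\mathbb Q\setminus\{0\}$, and let $C\ni y$ be a clopen set that misses $0$. The cut of Lemma~\ref{lem:cuts}(b) has empty seam, so it is realized at level $0$, and $y\notin L_0(U,V)$. Hence $L_0(U,V)=\{0\}\subset\mathbb Q_0$, and by Lemma~\ref{lem:cuts}(a) some clopen $B\subset\beta\mathbb Q_1$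 realizes the cut at level $1$. The closed sets $\pi_1(B)\supset U$ and $\pi_1(\beta\mathbb Q_1\setminus B)\supset V$ both contain $0$, so the fiber $\pi_1^{-1}(0)\subset\mathbb Q_2$ has points on both sides of $B$: the point $0$ has been split. The proof that the cut is realized at level $1$ used only that the seam is a compact nowhere dense set.
\end{example}

\begin{example}[the seam is an infinite discrete set]\label{ex:discrete}
Repeat the pattern at every integer: let $U$ be the trace on $\mathbb Q$ of the intervals $(m+\alpha_{2j+1},m+\alpha_{2j})$, and $V$ the trace of the intervals $(m+\alpha_{2j+2},m+\alpha_{2j+1})$ and $(m+\alpha_0,m+1)$, where $m\in\mathbb Z$ and $j\in\omega$. The seam is $\mathbb Z$. The closed set $L_0(U,V)$ contains $\mathbb Z$ and hence $\operatorname{cl}_{\beta\mathbb Q}\mathbb Z$. This closure is not contained in $\mathbb Q$, because $\mathbb Z$ is closed in $\mathbb Q$ and not compact. By Lemma~\ref{lem:cuts}(a) the cut is not realized at level $1$. Now let $x\in\mathbb Q$, and let $C\ni x$ be a clopen subset of $\beta\mathbb Q$ that contains at most one integer. The cut of Lemma~\ref{lem:cuts}(b)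 has a seam with at most one point, so it is realized at level $1$ by Example~\ref{ex:point}, and $L_1(U,V)$ misses $\pi_1^{-1}(x)$. Hence $L_1(U,V)\subset\pi_1^{-1}(\mathbb Q_1)=\mathbb Q_1$, and the cut is realized at level $2$.
\end{example}

The seam may be empty at level $0$, compact at level $1$ and, as the second example suggests, locally compact at level $2$. The two steps are of different kinds. From an even level to the next one, the seam may be worse than before on a compact subset of $X$. From an odd level to the next one, the previous condition has to hold only near each point of $X$. The next section iterates these two steps.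

\section{Rank and small sets}\label{sec:small}

For a space $Z$ let $Z^{(0)}=Z$, let $Z^{(1)}$ be the set of points of $Z$ that have no compact neighborhood in $Z$, and let $Z^{(j+1)}=(Z^{(j)})^{(1)}$. The points with a compact neighborhood form an open set, so $Z^{(0)}\supset Z^{(1)}\supset\cdots$ are closed subsets of $Z$. We have $Z^{(1)}=\emptyset$ if and only if $Z$ is locally compact, and $Z^{(1)}=Z$ if and only if $Z$ is nowhere locally compact. We say that $Z$ has \emph{rank at most $k$} if $Z^{(k)}=\emptyset$, and \emph{rank $k$} if $k$ is the least such number. Part (c) of the next lemma says that perfect surjections preserve rank; this is why the derivative suits a tower of perfect maps.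

\begin{lemma}\label{lem:deriv}
\begin{enumerate}
\item[(a)] If $A$ is closed in $Z$, then $A^{(j)}\subset Z^{(j)}$.
\item[(b)] If $W$ is open in $Z$, then $W^{(j)}=Z^{(j)}\cap W$.
\item[(c)] If $f:A\to B$ is a perfect surjection, then $f(A^{(j)})=B^{(j)}$.
\item[(d)] If $T$ is closed in $X$ and $T^{(k)}$ is compact (possibly empty) for some $k$, then $T$ is nowhere dense in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in A$ has a compact neighborhood $C$ in $Z$, then $C\cap A$ is a compact neighborhood of $x$ in $A$. So $A^{(1)}\subset Z^{(1)}$. If $A^{(j)}\subset Z^{(j)}$, then $A^{(j)}$ is closed in $Z^{(j)}$, and the case $j=1$ gives $A^{(j+1)}\subset Z^{(j+1)}$.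

(b) Let $x\in W$. A compact neighborhood of $x$ in $W$ is one in $Z$. If $C$ is a compact neighborhood of $x$ in $Z$ and $F\subset W$ is a closed neighborhood of $x$ in $Z$, then $C\cap F$ is a compact neighborhood of $x$ in $W$. So $W^{(1)}=Z^{(1)}\cap W$. If $W^{(j)}=Z^{(j)}\cap W$, then this set is open in $Z^{(j)}$, and the case $j=1$ gives $W^{(j+1)}=Z^{(j+1)}\cap W^{(j)}=Z^{(j+1)}\cap W$.

(c) Let $j=1$. If $b\in B$ has a compact neighborhood $C$, then $f^{-1}(C)$ is a compact neighborhood of every point of $f^{-1}(b)$. So $f(A^{(1)})\subset B^{(1)}$. Conversely, let $b\notin f(A^{(1)})$. Every point of the compact set $f^{-1}(b)$ has a compact neighborhood, so $f^{-1}(b)$ lies in the interior of a finite union $C$ of such neighborhoods. The set $N=B\setminus f(A\setminus\operatorname{int}C)$ is open, contains $b$, and satisfies $f^{-1}(N)\subset C$. Since $f$ is onto, $N\subset f(C)$, so $f(C)$ is a compact neighborhood of $b$ and $b\notin B^{(1)}$. Hence $f(A^{(1)})=B^{(1)}$. The restriction $A^{(1)}\to B^{(1)}$ is again a perfect surjection, and we induct.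

(d) Suppose that $G\subset T$ is nonempty and open in $X$. Part (b), applied to $G\subset X$, gives $G^{(k)}=X^{(k)}\cap G=G$. Applied to $G\subset T$, it gives $G^{(k)}=T^{(k)}\cap G$. So $G\subset T^{(k)}$, and $T^{(k)}$ is a compact neighborhood in $X$ of the points of $G$. This is impossible.
\end{proof}

\begin{definition}
A closed set $T\subset X$ is \emph{$2k$-small} if $T^{(k)}=\emptyset$, and \emph{$(2k+1)$-small} if $T^{(k)}$ is compact.
\end{definition}

Thus $0$-small means empty, $1$-small means compact, $2$-small means locally compact, and $3$-small means that the points without a compact neighborhood form a compact set. By Lemma~\ref{lem:deriv}(a), closed subsets of $n$-small sets are $n$-small; by Lemma~\ref{lem:deriv}(d), $n$-small sets are nowhere dense.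

The two kinds of step seen in Section~\ref{sec:cuts} become one statement if we look for the obstruction in $\beta X$ instead of $X$. For a closed set $T\subset X$ let $K_n(T)$ be the set of all $y\in\beta X$ that have no clopen neighborhood $C$ in $\beta X$ for which $T\cap C$ is $n$-small.

\begin{lemma}\label{lem:recursion}
A closed set $T\subset X$ is $(n+1)$-small if and only if $K_n(T)\subset\pi_n(X_n)$.
\end{lemma}

\begin{proof}
For clopen $C\subset\beta X$ the set $T\cap C$ is closed in $X$ and open in $T$, so $(T\cap C)^{(k)}=T^{(k)}\cap C$ by Lemma~\ref{lem:deriv}(b).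

Let $n=2k$, so that $\pi_n(X_n)=X$. The set $T\cap C$ is $n$-small if and only if $C$ misses $T^{(k)}$. Since $\beta X$ has a clopen base, $K_n(T)=\operatorname{cl}_{\beta X}T^{(k)}$. As $T^{(k)}$ is closed in $X$, this closure lies in $X$ if and only if it equals $T^{(k)}$, that is, if and only if $T^{(k)}$ is compact.

Let $n=2k+1$, so that $\pi_n(X_n)=X_1$. The set $T\cap C$ is $n$-small if and only if $T^{(k)}\cap C$ is compact. We show that $K_n(T)\cap X=T^{(k+1)}$; then $K_n(T)\subset X_1$ if and only if $T^{(k+1)}=\emptyset$, which is the claim. If $x\in T^{(k+1)}$ and $C\ni x$ is clopen, then $T^{(k)}\cap C$ is a neighborhood of $x$ in $T^{(k)}$, so it is not compact, and $x\in K_n(T)$. If $x\in X\setminus T^{(k)}$, then some clopen $C\ni x$ misses $T^{(k)}$, because $T^{(k)}$ is closed in $X$. If $x\in T^{(k)}\setminus T^{(k+1)}$, then $x$ has a compact neighborhood $N$ in $T^{(k)}$; choose a clopen $C\ni x$ with $T^{(k)}\cap C\subset N$, and note that $T^{(k)}\cap C=N\cap C$ is compact. In the last two cases $x\notin K_n(T)$.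
\end{proof}

The hierarchy is of use only if $X$ contains closed sets of every finite rank. In $\mathbb Q$, with $\alpha_m$ as in Section~\ref{sec:cuts}, choose for each $m$ rational numbers $e_{m,0}<e_{m,1}<\cdots$ in $(\alpha_{m+1},\alpha_m)$ that converge to $\alpha_m$. The set $T=\{0\}\cup\{e_{m,j}:m,j\in\omega\}$ is closed in $\mathbb Q$, each $e_{m,j}$ is isolated in $T$, and each neighborhood of $0$ contains one of the infinite closed discrete sets $\{e_{m,j}:j\in\omega\}$. So $T^{(1)}=\{0\}$ and $T$ has rank $2$. To raise the rank, one replaces each $e_{m,j}$ by a small set of the previous rank.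

\begin{lemma}\label{lem:rank}
Let $l\ge1$, let $W\subset X$ be clopen and let $x\in W$. There is a countable closed set $T\subset X$ with $T\subset W$ and $T^{(l-1)}=\{x\}$. Such a set has rank $l$ and is nowhere dense.
\end{lemma}

\begin{proof}
The last sentence follows from $\{x\}^{(1)}=\emptyset$ and Lemma~\ref{lem:deriv}(d). Fix a compatible metric on $X$. For $l=1$ take $T=\{x\}$. Assume the lemma for $l$; we construct $T$ for $l+1$.

We choose clopen neighborhoods $W=N_0\supset N_1\supset\cdots$ of $x$ and sets $E_m\subset N_m$ recursively. The set $N_m$ is not compact, since $X$ is nowhere locally compact. A noncompact metrizable space contains a countably infinite closed discrete set; let $E_m\subset N_m$ be one. It is closed in $X$, and so is each of its subsets. So we can choose a clopen neighborhood $N_{m+1}\subset N_m$ of $x$ of diameter less than $2^{-m-1}$ that misses $E_m\setminus\{x\}$. List $E_m\setminus\{x\}$ without repetition as $e_{m,0},e_{m,1},\dots$.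

Fix $m$. For each $j$ choose a clopen set $C_{m,j}\subset N_m\setminus N_{m+1}$ of diameter less than $2^{-j}$ that contains $e_{m,j}$ and no other $e_{m,i}$. The sets $W_{m,j}=C_{m,j}\setminus\bigcup_{i<j}C_{m,i}$ $(j\in\omega)$ are clopen and pairwise disjoint, and $e_{m,j}\in W_{m,j}$. They form a locally finite family in $X$. Indeed, if every neighborhood of a point $z$ met infinitely many of them, then a subsequence of $(e_{m,j})_j$ would converge to $z$, because the diameters tend to $0$; but a sequence of distinct points of a closed discrete set does not converge.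

Since $\bigcap_mN_m=\{x\}$, the sets $X\setminus W$ and $N_m\setminus N_{m+1}$ $(m\in\omega)$ partition $X\setminus\{x\}$ into clopen subsets of $X$. Hence the family $\{W_{m,j}:m,j\in\omega\}$ is pairwise disjoint and locally finite at every point of $X\setminus\{x\}$. By the inductive assumption there are countable closed sets $T_{m,j}\subset W_{m,j}$ with $T_{m,j}^{(l-1)}=\{e_{m,j}\}$. Let $T=\{x\}\cup\bigcup_{m,j}T_{m,j}$, a countable subset of $W$.

By local finiteness $T$ is closed in $X$. The set $T\cap W_{m,j}=T_{m,j}$ is open in $T$, so $T^{(l-1)}\cap W_{m,j}=\{e_{m,j}\}$ by Lemma~\ref{lem:deriv}(b). Hence $T^{(l-1)}\setminus\{x\}=\{e_{m,j}:m,j\in\omega\}$. Since $e_{m,0}\to x$ and $T^{(l-1)}$ is closed, $x\in T^{(l-1)}$. Each $e_{m,j}$ is isolated in $T^{(l-1)}$. Each neighborhood of $x$ in $T^{(l-1)}$ contains $T^{(l-1)}\cap N_m$ for some $m$, and hence the infinite closed discrete set $\{e_{m,j}:j\in\omega\}$, so it is not compact. Thus $T^{(l)}=\{x\}$.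
\end{proof}

\section{The clopen subsets of $\beta X_n$}\label{sec:clopen}

Lemma~\ref{lem:cuts}(a) passes from level $n$ to level $n+1$ under the condition that a certain set lies in $X_n$, and Lemma~\ref{lem:recursion} passes from $n$-small to $(n+1)$-small under the condition that a certain set lies in $\pi_n(X_n)$. The two recursions match, and they yield the two halves of the description of the clopen subsets of $\beta X_n$.

\begin{proposition}\label{prop:upper}
If $B\subset\beta X_n$ is clopen, then $D_n(B)$ is $n$-small.
\end{proposition}

\begin{proof}
For $n=0$ the set $D_0(B)$ is empty. Assume the proposition for $n$. Let $B\subset\beta X_{n+1}$ be clopen with complement $B'$, and put $D=D_{n+1}(B)$ and $E=p_n(B)\cap p_n(B')$. The set $E$ is compact, and $E\subset X_n$ by \eqref{eq:p}. We show that $K_n(D)\subset\pi_n(E)$; then $K_n(D)\subset\pi_n(X_n)$, and $D$ is $(n+1)$-small by Lemma~\ref{lem:recursion}.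

Let $y\in\beta X\setminus\pi_n(E)$, and let $C\ni y$ be a clopen set that misses the compact set $\pi_n(E)$. Over $C$ the partition $\{B,B'\}$ comes from level $n$: the closed sets $p_n(B)\cap\pi_n^{-1}(C)$ and $p_n(B')\cap\pi_n^{-1}(C)$ are disjoint, because $\pi_n^{-1}(C)$ misses $E$, and they cover the clopen set $\pi_n^{-1}(C)$. So $B_C=p_n(B)\cap\pi_n^{-1}(C)$ is clopen in $\beta X_n$. Let $q\in D\cap C$, say $q=\pi_{n+1}(z)=\pi_{n+1}(z')$ with $z\in B$ and $z'\in B'$. Then $p_n(z)\in B_C$, while $p_n(z')\in p_n(B')\cap\pi_n^{-1}(C)$ is not in $B_C$, and $\pi_n$ maps both points to $q$. So $q\in D_n(B_C)$. Thus $D\cap C$ is a closed subset of the $n$-small set $D_n(B_C)$, it is $n$-small, and $y\notin K_n(D)$.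
\end{proof}

\begin{proposition}\label{prop:lower}
Every cut whose seam is $n$-small is realized at level $n$.
\end{proposition}

\begin{proof}
The case $n=0$ was settled in Section~\ref{sec:cuts}. Assume the proposition for $n$, and let $(U,V)$ be a cut with $(n+1)$-small seam $T$. Then $T$ is nowhere dense, so Lemma~\ref{lem:cuts} applies. If $y\in\beta X\setminus K_n(T)$, then $T\cap C$ is $n$-small for some clopen $C\ni y$. The cut of Lemma~\ref{lem:cuts}(b) has seam $T\cap C$, so it is realized at level $n$, and $L_n(U,V)$ misses $\pi_n^{-1}(y)$. By Lemmas~\ref{lem:recursion} and~\ref{lem:tower}(b),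
\[
L_n(U,V)\subset\pi_n^{-1}(K_n(T))\subset\pi_n^{-1}(\pi_n(X_n))=X_n .
\]
By Lemma~\ref{lem:cuts}(a) the cut is realized at level $n+1$.
\end{proof}

\section{Perfect maps from $X_{2l}$ to $X$}\label{sec:key}

Propositions~\ref{prop:upper} and~\ref{prop:lower} describe the clopen subsets of $X_n$ in terms of $\pi_n$. They do not yet distinguish the spaces, because a homeomorphism $h:X_{2l}\to X_{2k}$ need not commute with the maps to $X$. It would give the space $Y=X_{2l}$ two unrelated perfect maps to $X$: the map $\psi=\pi_{2l}|Y$, along which we can build clopen sets from cuts, and the map $\varphi=\pi_{2k}\circ h$, along which all clopen sets are glued on sets of rank at most $k$.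

Consider the case $k=0$, $l=1$. We need a clopen $B\subset X_2$ and points $y\in B$, $y'\notin B$ with $\varphi(y)=\varphi(y')$. A cut as in Example~\ref{ex:point} gives only points with $\psi(y)=\psi(y')$. To control both maps we use the map $\rho=(\varphi,\psi)$ and its image $R\subset X\times X$, which is metrizable. Fix $t=(a,x)\in R$ and open neighborhoods $O_j$ of $t$ in $R$ that shrink to $t$. The second projection $R\to X$ inherits irreducibility from $\psi$, so $O_j$ contains all fibers over a nonempty open set near $x$. Inside these open sets we choose pairwise disjoint clopen sets $G_j,H_j$ that miss $x$, and we cut $X$ so that the $G_j$ lie on one side, the $H_j$ lie on the other, and the seam is $\{x\}$. If $B$ realizes this cut, then $t$ is in the closure of $\rho(B)$ and of $\rho(Y\setminus B)$. These sets are closed, and so $a\in\varphi(B)\cap\varphi(Y\setminus B)$. In the general case the point $x$ is replaced by a set $T$ of rank $l$, and the sets $G_j$ and $H_j$ must accumulate at every point of $R$ over $T$, so that the rank of $T$ can be carried through the two projections of $R$.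

\begin{proposition}\label{prop:key}
Let $k<l$ and $Y=X_{2l}$. There is no perfect map $\varphi:Y\to X$ such that $\bigl(\varphi(B)\cap\varphi(Y\setminus B)\bigr)^{(k)}=\emptyset$ for every clopen $B\subset Y$.
\end{proposition}

\begin{proof}
Let $\varphi:Y\to X$ be perfect. We construct a clopen $B\subset Y$ such that $D=\varphi(B)\cap\varphi(Y\setminus B)$ satisfies $D^{(l-1)}\ne\emptyset$. Since $k\le l-1$, this gives $D^{(k)}\ne\emptyset$.

\emph{Step 1: the space $R$.} Let $\psi=\pi_{2l}|Y:Y\to X$, a perfect irreducible surjection by Lemma~\ref{lem:tower}(c). Let $\rho=(\varphi,\psi):Y\to X\times X$ and $R=\rho(Y)$, and let $r_1,r_2:R\to X$ be the projections, so that $r_1\rho=\varphi$ and $r_2\rho=\psi$. The map $r_1$ is perfect: its fibers $r_1^{-1}(q)=\rho(\varphi^{-1}(q))$ are compact, and for closed $A\subset R$ the set $r_1(A)=\varphi(\rho^{-1}(A))$ is closed. The same formulas with $\psi$ in place of $\varphi$ show that $r_2$ is perfect. It is onto, and it is irreducible: if $A$ is a proper closed subset of $R$, then $\rho^{-1}(A)$ is a proper closed subset of $Y$, so $r_2(A)=\psi(\rho^{-1}(A))\ne X$.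

The map $\rho:Y\to R$ is closed. Let $F\subset Y$ be closed and $t\in\operatorname{cl}_R\rho(F)$. Since $R$ is metrizable, there are $y_i\in F$ with $\rho(y_i)\to t$. Then $\varphi(y_i)\to r_1(t)$, so all $y_i$ lie in the compact set $\varphi^{-1}\bigl(\{r_1(t)\}\cup\{\varphi(y_i):i\in\omega\}\bigr)$. Hence $(y_i)$ has a cluster point $y$, and $y\in F$. The point $\rho(y)$ is a cluster point of a sequence that converges to $t$, so $\rho(y)=t$.

\emph{Step 2: the seam and its lift.} By Lemma~\ref{lem:rank} there is a countable, closed, nowhere dense set $T\subset X$ with $T^{(l)}=\emptyset\ne T^{(l-1)}$. Let $T'=r_2^{-1}(T)$, a nonempty closed subset of $R$. It is a countable union of compact metrizable fibers, so it has a countable dense subset $S$. List the open balls in $R$ with center $s\in S$ and radius $1/i$, $i\ge1$, as $O_0,O_1,\dots$. Each $O_j$ meets $T'$. Each neighborhood in $R$ of a point $t\in T'$ contains some $O_j$: it contains the ball of radius $2/i$ about $t$ for some $i$, and this ball contains the ball of radius $1/i$ about any $s\in S$ at distance less than $1/i$ from $t$. The countability of $T$ is used here;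 it allows the recursion in the next step to have length $\omega$.

\emph{Step 3: the cut.} Let $d$ be a compatible metric on $X$ and $M_j=\{q\in X:d(q,T)<2^{-j}\}$. We choose recursively nonempty clopen subsets $G_j,H_j$ of $X$, all pairwise disjoint, such that
\[
G_j\cup H_j\subset M_j\setminus T,\qquad r_2^{-1}(G_j\cup H_j)\subset O_j .
\]
At step $j$ the set $M_j'=M_j\setminus\bigcup_{i<j}(G_i\cup H_i)$ is open and contains $T$. So $O=O_j\cap r_2^{-1}(M_j')$ is open in $R$, and it contains the nonempty set $O_j\cap T'$. By Lemma~\ref{lem:irred}(a) there is a nonempty open $G\subset X$ with $r_2^{-1}(G)\subset O$. Since $r_2$ is onto, $G\subset M_j'$. The set $G\setminus T$ is open and nonempty, because $T$ is closed and nowhere dense. It has more than one point, because an isolated point of $X$ would be its own compact neighborhood. So $G\setminus T$ contains two disjoint nonempty clopen sets $G_j$ and $H_j$.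

Put $U=\bigcup_jG_j$ and $V=X\setminus(T\cup U)$. Then $U$ is open and $V\supset\bigcup_jH_j$. If $d(q,T)=\delta>0$, then every point of the ball of radius $\delta/2$ about $q$ has distance more than $\delta/2$ from $T$, so the ball meets $G_j$ only if $2^{-j}>\delta/2$. Hence the clopen sets $G_j$ form a locally finite family in $X\setminus T$, their union $U$ is closed in $X\setminus T$, and $V$ is open. Thus $(U,V)$ is a cut with seam $T$, and $T$ is $2l$-small. By Proposition~\ref{prop:lower} the cut is realized at level $2l$. Intersecting the realizing set with $Y$, we obtain a clopen $B\subset Y$ with $\psi^{-1}(U)\subset B$ and $\psi^{-1}(V)\subset Y\setminus B$.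

\emph{Step 4: $T'\subset\rho(B)\cap\rho(Y\setminus B)$.} Let $t\in T'$. Every neighborhood of $t$ contains some $O_j$. Pick $y\in\psi^{-1}(G_j)$ and $y'\in\psi^{-1}(H_j)$. Then $y\in B$ and $y'\in Y\setminus B$, and both $\rho(y)$ and $\rho(y')$ lie in $r_2^{-1}(G_j\cup H_j)\subset O_j$. So $t$ is in the closures of $\rho(B)$ and $\rho(Y\setminus B)$, and these sets are closed by Step~1.

\emph{Step 5: transfer of rank.} By Step~4, $r_1(T')\subset\varphi(B)\cap\varphi(Y\setminus B)=D$, and $r_1(T')$ is closed in $X$. The restrictions $r_2:T'\to T$ and $r_1:T'\to r_1(T')$ are perfect surjections. Lemma~\ref{lem:deriv}(c) for the first gives $r_2\bigl((T')^{(l-1)}\bigr)=T^{(l-1)}\ne\emptyset$, so $(T')^{(l-1)}\neq\emptyset$. For the second it gives $r_1(T')^{(l-1)}=r_1\bigl((T')^{(l-1)}\bigr)\ne\emptyset$. By Lemma~\ref{lem:deriv}(a), $D^{(l-1)}\ne\emptyset$.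
\end{proof}

The proposition fails for maps that are not perfect: for a constant map the set $\varphi(B)\cap\varphi(Y\setminus B)$ has at most one point, so its rank is at most $1$. It also fails for $k=l$, as the computation in the next proof shows for $\varphi=\pi_{2l}|X_{2l}$. Metrizability of $X$ was used to construct $T$, to find the countable family $O_j$, to make the sets $G_j$ locally finite off $T$, and to show that $\rho$ is closed.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $X_m\cong X_n$ with $n<m$, and put $d=m-n$. We first shift both indices to even numbers. Passing to remainders gives $X_{m+i}\cong X_{n+i}$ for all $i$. For $i=d$ this reads $X_{n+2d}\cong X_m$, so $X_{n+2d}\cong X_n$. If $n$ is odd, pass to remainders once more. In both cases we obtain $k<l$ and a homeomorphism $h:X_{2l}\to X_{2k}$.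

The map $\varphi=\pi_{2k}\circ h:X_{2l}\to X$ is perfect. Let $B\subset X_{2l}$ be clopen, and let $\widehat B$ be the closure of the clopen set $h(B)$ in $\beta X_{2k}$. By Lemma~\ref{lem:clopen}(a), $\widehat B$ is clopen, and $\widehat B$ and its complement have traces $h(B)$ and $h(X_{2l}\setminus B)$ on $X_{2k}$. Since $\pi_{2k}^{-1}(X)=X_{2k}$, we get $\varphi(B)=X\cap\pi_{2k}(\widehat B)$ and $\varphi(X_{2l}\setminus B)=X\cap\pi_{2k}(\beta X_{2k}\setminus\widehat B)$. Hence
\[
\varphi(B)\cap\varphi(X_{2l}\setminus B)=D_{2k}(\widehat B),
\]
and the $k$-th derivative of this set is empty by Proposition~\ref{prop:upper}. This contradicts Proposition~\ref{prop:key}. The second statement follows since $\mathbb Q\in\mathcal Z$.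
\end{proof}

\section{Closed subspaces and open subspaces}\label{sec:stronger}

Proposition~\ref{prop:key} does not require $\varphi$ to be onto, so it applies to closed embeddings $X_{2l}\to X_{2k}$ as well. Two points need care. A closed embedding must induce a closed embedding of the remainders, and a clopen partition of a closed subspace of $X_{2k}$ must extend to a clopen partition of $X_{2k}$. Both are supplied by the next lemma, which is the only place where separability is used: it makes $X$ Lindel\"of.

\begin{lemma}\label{lem:lindelof}
If $X\in\mathcal Z$ is separable, then every $X_n$ is Lindel\"of, hence normal, and any two disjoint closed subsets of $X_n$ are separated by a clopen set.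
\end{lemma}

\begin{proof}
The separable metrizable space $X$ is Lindel\"of. We show that $X_1$ is Lindel\"of. Let $\mathcal U$ be a family of open subsets of $\beta X$ that covers $X_1$, let $O=\bigcup\mathcal U$ and $K=\beta X\setminus O$. Then $K$ is a compact subset of $X$. If $K=\emptyset$, finitely many members of $\mathcal U$ cover $\beta X$. Otherwise let $d$ be a compatible metric on $X$ and $G_j=\{x\in X:d(x,K)<1/j\}$ for $j\ge1$. Since $K$ is compact, every open subset of $X$ that contains $K$ contains some $G_j$. Choose $O_j$ open in $\beta X$ with $O_j\cap X=G_j$. The compact sets $\beta X\setminus O_j$ miss $K$, so they lie in $O$. They cover $O$: given $z\in O$, choose an open $O'\subset\beta X$ with $K\subset O'$ and $z\notin\operatorname{cl}O'$, and choose $j$ with $G_j\subset O'$; then $O_j\subset\operatorname{cl}G_j\subset\operatorname{cl}O'$, so $z\notin O_j$. Hence $O$ is $\sigma$-compact, and countably many members of $\mathcal U$ cover $O\supset X_1$.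

By Lemma~\ref{lem:tower}(b), $X_{2k}=\pi_{2k}^{-1}(X)$ and $X_{2k+1}=\pi_{2k}^{-1}(X_1)$, so all $X_n$ are Lindel\"of.

For the last claim it suffices, by Lemma~\ref{lem:clopen}(c), to show that every $\beta X_n$ has a clopen base, since then its subspace $X_n$ has one. This holds for $n=0$. If $\beta X_n$ has a clopen base, then so does its Lindel\"of subspace $X_{n+1}$. By parts (c) and (b) of Lemma~\ref{lem:clopen}, $X_{n+1}$ is strongly zero-dimensional and $\beta X_{n+1}$ has a clopen base.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
Let $Z$ be closed in $X_i$. Since $X_i$ is normal, $Z$ is $C^*$-embedded, so $\beta Z=\operatorname{cl}_{\beta X_i}Z$ and $Z^*=X_{i+1}\cap\operatorname{cl}_{\beta X_i}Z$, which is closed in $X_{i+1}$. Hence a closed embedding $X_j\to X_i$ gives a closed embedding $X_{j+1}\to X_{i+1}$.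

Suppose that $X_m$ embeds as a closed subspace in $X_n$, where $d=m-n>0$. Passing to remainders $d$ times and composing, we get closed embeddings $X_{n+2d}\to X_m\to X_n$. One more passage to remainders if $n$ is odd gives $k<l$ and a closed embedding $e:Y\to X_{2k}$, where $Y=X_{2l}$.

The map $\varphi=\pi_{2k}\circ e:Y\to X$ is perfect. Let $B\subset Y$ be clopen. The sets $e(B)$ and $e(Y\setminus B)$ are disjoint and closed in $X_{2k}$. By Lemma~\ref{lem:lindelof} some clopen subset of $X_{2k}$ contains $e(B)$ and misses $e(Y\setminus B)$; let $\widehat B$ be its closure in $\beta X_{2k}$. Then $\widehat B$ is clopen, contains $e(B)$ and misses $e(Y\setminus B)$. So $\varphi(B)\cap\varphi(Y\setminus B)$ is a closed subset of $D_{2k}(\widehat B)$, and its $k$-th derivative is empty by Proposition~\ref{prop:upper} and Lemma~\ref{lem:deriv}(a). This contradicts Proposition~\ref{prop:key}.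
\end{proof}

Theorem~\ref{thm:open} follows from Theorem~\ref{thm:closed} once we know that $\mathbb Q_n$ has a clopen copy of itself inside every nonempty open set. For $n=0$ this comes from the standard characterization of $\mathbb Q$: every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. The maps $\pi_n$ carry the property up the tower.

\begin{lemma}\label{lem:copies}
Every nonempty open subset of $\mathbb Q_n$ contains a clopen subset of $\mathbb Q_n$ that is homeomorphic to $\mathbb Q_n$.
\end{lemma}

\begin{proof}
Let $X=\mathbb Q$. For a nonempty clopen $C\subset\beta\mathbb Q$ put $S_n(C)=\mathbb Q_n\cap\pi_n^{-1}(C)$, a clopen subset of $\mathbb Q_n$. We show by induction that $S_n(C)\cong\mathbb Q_n$. The set $S_0(C)=\mathbb Q\cap C$ is a nonempty open subset of $\mathbb Q$, so it is homeomorphic to $\mathbb Q$. The clopen set $\pi_n^{-1}(C)$ is the closure in $\beta\mathbb Q_n$ of its trace $S_n(C)$, which is $C^*$-embedded in $\mathbb Q_n$; so $\beta S_n(C)=\pi_n^{-1}(C)$ and $S_n(C)^*=\mathbb Q_{n+1}\cap\pi_n^{-1}(C)$. The maps $\pi_n$ and $\pi_{n+1}$ agree on $\mathbb Q_{n+1}$,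 because $p_n$ is the identity there. Hence $S_n(C)^*=S_{n+1}(C)$, and $S_n(C)\cong\mathbb Q_n$ implies $S_{n+1}(C)\cong\mathbb Q_{n+1}$.

A nonempty open subset of $\mathbb Q_n$ has the form $O\cap\mathbb Q_n$ with $O$ open in $\beta\mathbb Q_n$. By Lemma~\ref{lem:irred}(a) there is a nonempty open $G\subset\beta\mathbb Q$ with $\pi_n^{-1}(G)\subset O$, and $G$ contains a nonempty clopen set $C$. Then $S_n(C)\subset O\cap\mathbb Q_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
Let $h:O\to O'$ be a homeomorphism between nonempty open sets $O\subset\mathbb Q_n$ and $O'\subset\mathbb Q_m$. Replacing $h$ by $h^{-1}$ if necessary, assume $n<m$. By Lemma~\ref{lem:copies} there is a nonempty clopen subset $S$ of $\mathbb Q_n$ with $S\subset O$. The set $h(S)$ is open in $O'$, hence in $\mathbb Q_m$, so by the same lemma it contains a clopen subset $S'$ of $\mathbb Q_m$ with $S'\cong\mathbb Q_m$. Then $h^{-1}(S')$ is closed in $S$, hence in $\mathbb Q_n$, and it is homeomorphic to $\mathbb Q_m$. This contradicts Theorem~\ref{thm:closed}.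
\end{proof}

\begin{thebibliography}{9}

\bibitem{vD}
\emph{Open Problems In Van Douwen's Papers},
\texttt{https://staff.science.uva.nl/j.vanmill/Collections/eric.pdf}

\end{thebibliography}
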